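# Failure of the Bishop–Phelps–Bollobás property for operators from $c_0$ to $\ell_1$

All spaces are real. For a Banach space $X$, the closed unit ball is $B_X$ and the unit sphere is $S_X$; $L(X,Y)$ is the space of bounded operators with the operator norm. The space $c_0$ has the supremum norm and $\ell_1$ the norm $\|x\|_1=\sum_n|x_n|$. We index the coordinates of $c_0$ by $0,1,2,\dots$, because coordinate $0$ will play a special role, and those of $\ell_1$ by $1,2,\dots$. We write $\ell_\infty^m,\ell_1^m$ for $\mathbb R^m$ with the sup norm and the sum norm.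

## 1. A two-by-two operator and the cost of correcting it

For $s>0$ consider
$$A_s:\ell_\infty^2\to\ell_1^2,\qquad A_s(a,b)=\tfrac12\,(a+sb,\ a-sb).$$
For real numbers $u,v$ we have
$$\tfrac12\big(|u+v|+|u-v|\big)=\max(|u|,|v|), \tag{1}$$
so $\|A_s(a,b)\|_1=\max(|a|,s|b|)$ and $\|A_s\|=\max(1,s)$. Write $e_0=(1,0)$. Then $\|A_se_0\|_1=1$ for every $s$.

If $s\le 1$, the operator $A_s$ has norm one and attains it at $e_0$. Let $s>1$ and normalize: $T=A_s/s$. Then $\|Te_0\|_1=1/s$, so when $s$ is close to $1$ the operator $T$ *almost* attains its norm at $e_0$. Where does it really attain its norm? We need $\max(|a|/s,|b|)=1$ with $|a|\le1<s$, that is, $|b|=1$. All such points are at distance at least $1$ from $e_0$. So if we want a norm-attaining point near $e_0$, we must change the operator. That is cheap here: $A_1$ has norm one, attains it at $e_0$, and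
$$(A_1-T)(a,b)=\tfrac12\big(1-\tfrac1s\big)(a,a),\qquad \|A_1-T\|=1-\tfrac1s .$$
The price of the correction equals the defect $1-\|Te_0\|_1$.

Does a small defect always allow a cheap correction, if the operator has many more columns and rows?

**Definition (BPBp).** The pair $(X,Y)$ has the *Bishop–Phelps–Bollobás property for operators* if for every $\varepsilon>0$ there is $\eta(\varepsilon)>0$ such that, whenever $T\in S_{L(X,Y)}$ and $x_0\in S_X$ satisfy $\|Tx_0\|>1-\eta(\varepsilon)$, there are $S\in S_{L(X,Y)}$ and $x_1\in S_X$ with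
$$\text{(i) } \|Sx_1\|=1,\qquad \text{(ii) }\|x_1-x_0\|<\varepsilon,\qquad \text{(iii) }\|S-T\|<\varepsilon .$$

Two easy cases show what is at stake. If $X=\mathbb R$, then $\|T(\pm1)\|=\|T\|$, and we take $S=T$, $x_1=x_0$. If $X$ and $Y$ are both finite-dimensional, the pair has the BPBp by compactness. Indeed, if some $\varepsilon$ had no $\eta$, there would be norm-one $T_m$ and unit $x_m$ with $\|T_mx_m\|>1-\frac1m$ and no good $(S,x_1)$ for $(T_m,x_m)$. A subsequence converges to $(T,x)$ with $\|T\|=\|x\|=\|Tx\|=1$, and then $(S,x_1)=(T,x)$ is good for $(T_m,x_m)$ for large $m$ in the subsequence, a contradiction. This argument gives an $\eta$ that depends on the spaces.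

The question of these notes: does the real pair $(c_0,\ell_1)$ have the BPBp? The answer is no, and for every $\varepsilon\in(0,1)$ no $\eta(\varepsilon)>0$ works.

**Theorem 1.** Let $\varepsilon_1,\varepsilon_2\in(0,1)$ and $\eta>0$. There are $T\in S_{L(c_0,\ell_1)}$ and $x_0\in S_{c_0}$ (real spaces) with $\|Tx_0\|>1-\eta$ such that there is no pair $(S,x_1)\in S_{L(c_0,\ell_1)}\times S_{c_0}$ with
$$\|Sx_1\|=1,\qquad \|x_1-x_0\|<\varepsilon_1,\qquad \|S-T\|<\varepsilon_2 .$$

Taking $\varepsilon_1=\varepsilon_2=\varepsilon$ gives the failure of the BPBp.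

## 2. Operators that attain their norm near $e_0$

We first find out what the competitors $S$ look like when $x_0=e_0$. They turn out to be rigid: the columns $Se_1,Se_2,\dots$ together have small total mass.

**Lemma 1.** Let $\varepsilon_1\in(0,1)$, $S\in S_{L(c_0,\ell_1)}$, $x_1\in S_{c_0}$, $\|Sx_1\|_1=1$ and $\|x_1-e_0\|<\varepsilon_1$. Put $w=Sx_1$ and $s_i=Se_i$. Then for every $n$ and every coordinate $j$,
$$(1-\varepsilon_1)\sum_{i=1}^n|s_i(j)|\le|w_j|,\qquad\text{hence}\qquad \sum_{i=1}^n\sum_j|s_i(j)|\le\frac1{1-\varepsilon_1}.$$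

**Proof.** Let $\theta\in\{-1,1\}^n$ and $z^\theta=(1-\varepsilon_1)\sum_{i=1}^n\theta_is_i$. For $1\le i\le n$ we have $|x_1(i)|=|x_1(i)-e_0(i)|<\varepsilon_1$. So the vectors $x_1\pm(1-\varepsilon_1)\sum_{i=1}^n\theta_ie_i$ have coordinates $1,\dots,n$ of modulus at most $\varepsilon_1+(1-\varepsilon_1)=1$, and their other coordinates are those of $x_1$. They lie in $B_{c_0}$, and therefore $\|w\pm z^\theta\|_1\le1$. By (1), applied in each coordinate,
$$\sum_j\max(|w_j|,|z_j^\theta|)=\tfrac12\big(\|w+z^\theta\|_1+\|w-z^\theta\|_1\big)\le1=\sum_j|w_j| .$$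
Each term on the left is at least the corresponding term on the right, and the sums are finite, so all terms are equal: $|z_j^\theta|\le|w_j|$ for all $j$ and all $\theta$. Fix $j$ and let $\theta_i$ be the sign of $s_i(j)$; this gives the first inequality. Sum over $j$ and use $\|w\|_1=1$ for the second. $\blacksquare$

Now compare with the operators we might use as $T$. Generalize $A_s$: take a matrix with rows $\rho_1,\dots,\rho_N\in\mathbb R^n$ and send $x\in c_0$ to the vector with coordinates $\frac1{2N}\big(x(0)\pm\langle\rho_j,y\rangle\big)$, where $y=(x(1),\dots,x(n))$. By (1) its norm is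
$$\sup_{|t|\le1,\ y\in[-1,1]^n}\ \frac1N\sum_{j=1}^N\max\big(|t|,|\langle\rho_j,y\rangle|\big). \tag{2}$$
This norm is close to $1$ as soon as, for each $y$, the numbers $|\langle\rho_j,y\rangle|$ exceed $1$ by little *on average over $j$*. The total mass of the columns $1,\dots,n$ is $\frac1N\sum_j\|\rho_j\|_1$, and each $\|\rho_j\|_1$ is the supremum of $|\langle\rho_j,y\rangle|$ over a $y$ that may be chosen depending on $j$. The order of "for all $y$" and "average over $j$" is the gap that we want to exploit.

By hand: take rows $s(1,1)$ and $s(1,-1)$. Then (2) is the supremum of $\frac12\big(\max(|t|,s|y_1+y_2|)+\max(|t|,s|y_1-y_2|)\big)$. This is convex in $(t,y_1,y_2)$, so we look at sign vectors: one of $|y_1\pm y_2|$ is $2$, the other $0$, and the norm is $\frac12(\max(1,2s)+1)$. For $s>\frac12$ both rows have $\ell_1$-norm $2s>1$, an excess of $2s-1$, while the norm exceeds $1$ only by $s-\frac12$: for each sign vector $y$, only half of the rows are too large.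

## 3. Random sign columns and the Gaussian tail

The natural way to push this further is to use all sign rows in dimension $n$. Fix $c>0$, let $\omega$ be uniform in $\{-1,1\}^n$, and define $T_0$ from $c_0$ into an $\ell_1$-space with $2^n$ coordinates indexed by $\omega$:
$$T_0x=\Big(2^{-n}\big(x(0)+\tfrac c{\sqrt n}\sum_{i=1}^n\omega(i)x(i)\big)\Big)_{\omega}.$$
Pairing $\omega$ with $-\omega$ and using (1), we get $\|T_0x\|_1=\mathbb E\max\big(|x(0)|,\frac c{\sqrt n}|\sum_i\omega(i)x(i)|\big)$. This is convex in $x(1),\dots,x(n)$, so the supremum is reached at sign vectors, all of which give the same value by symmetry. With $W_n=n^{-1/2}\sum_i\omega(i)$,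
$$\|T_0\|=\mathbb E\max(1,c|W_n|)=1+\mathbb E\,(c|W_n|-1)^+ .$$
The total mass of the columns is $c\sqrt n$, which is unbounded. So for large $n$ the operator is very far, entry by entry, from anything allowed by Lemma 1. Let $T=T_0/\|T_0\|$, so that $\|Te_0\|=1/\|T_0\|$.

Two things go wrong. First, by the central limit theorem (with uniform integrability, since $\mathbb E W_n^2=1$), $\|T_0\|\to1+\gamma(c)$ as $n\to\infty$, where $\gamma(c)=\mathbb E(c|G|-1)^+$ with $G$ standard normal. This is strictly positive: a Gaussian variable of size $c$ exceeds $1$ with positive probability. For fixed $c$ the defect does not go to $0$, so to get below a given $\eta$ for large $n$ we must shrink $c$. Second, the operator $S_0x=2^{-n}(x(0))_\omega$ has norm one, attains it at $e_0$, and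
$$\|S_0-T\|\le\sup_{y\in[-1,1]^n}\mathbb E\Big|\tfrac c{\sqrt n}\sum_i\omega(i)y_i\Big|+\big(\|T_0\|-1\big)\le c+\big(\|T_0\|-1\big),$$
since $\mathbb E|\cdot|\le(\mathbb E|\cdot|^2)^{1/2}\le c$. So when $c\to0$ the operator $T$ becomes close to a norm-attaining one. Being far entry by entry is not being far in norm.

We learn two requirements. The vector $Ry=(\langle\rho_j,y\rangle)_j$ should have almost no mass above $1$ for *every* $y\in[-1,1]^n$, and yet for some $y$ it should have average modulus close to a fixed $\rho<1$. A $\pm\rho$-valued vector does this; a Gaussian one does not. And we need a norm-one functional on $L(c_0,\ell_1)$ that sees $T$ and is blind to every $S$ as in Lemma 1.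

## 4. A functional with small entries, and Theorem 1 from a matrix

If $h\in B_{\ell_\infty}$ and $y\in B_{c_0}$, then $A\mapsto\langle h,Ay\rangle$ is a functional of norm at most one on $L(c_0,\ell_1)$. Its coefficient at the entry $(Ae_i)_j$ is $h_jy_i$, which has modulus $1$ if signs are used. But we may average $r$ such functionals. If $y^l_i=x_i(l)$ and $h^l_j=\omega_j(l)$ for points $x_i,\omega_j\in\{-1,1\}^r$, the average over $l\le r$ has coefficients $\frac1r\langle x_i,\omega_j\rangle$, and for typical sign vectors these are small. By Lemma 1, a functional with coefficients of modulus at most $\delta$ is at most $\delta/(1-\varepsilon_1)$ on every competitor $S$. So the following matrix is what we want.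

**Proposition.** Let $\rho,\kappa,\delta\in(0,1)$. There are $r,n\in\mathbb N$, points $x_1,\dots,x_n,\omega_1,\dots,\omega_{2n}\in\{-1,1\}^r$ and real numbers $k_{ij}$ $(i\le n,\ j\le 2n)$ such that, with $(Ry)_j:=\frac1n\sum_{i=1}^ny_ik_{ij}$ for $y\in\mathbb R^n$ and $\varphi_{ij}:=\frac1r\langle x_i,\omega_j\rangle$:

* (a) $\frac1{2n}\sum_{j=1}^{2n}|t+(Ry)_j|\le1+\kappa$ for all $t\in[-1,1]$, $y\in[-1,1]^n$;
* (b) $|\varphi_{ij}|\le\delta$ for all $i,j$;
* (c) $\frac1{2n^2}\sum_{i\le n,\,j\le2n}k_{ij}\varphi_{ij}\ge\rho-\delta$.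

Conditions (b) and (c) force $\frac1{2n}\sum_{j}\big(\frac1n\sum_i|k_{ij}|\big)\ge(\rho-\delta)/\delta$: the rows are very large on average. Condition (a) says that nevertheless no single $y$ sees more than $\kappa$ of this.

**Proof of Theorem 1 from the Proposition.** Given $\varepsilon_1,\varepsilon_2\in(0,1)$ and $\eta>0$, choose $\rho\in(\varepsilon_2,1)$ and then $\kappa,\delta\in(0,1)$ with $\kappa<\eta$, $\delta<\rho$ and
$$\frac{\rho-\delta}{1+\kappa}-\frac{\delta}{1-\varepsilon_1}\ge\varepsilon_2 . \tag{3}$$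
This is possible because the left side tends to $\rho>\varepsilon_2$ as $\kappa,\delta\to0$. Take the objects of the Proposition.

**The operator.** This step defines $T$ and checks that it almost attains its norm at $e_0$. Let
$$T_0x=\Big(\tfrac1{2n}\big(x(0)+(Ry)_j\big)\Big)_{j\le2n}\ \text{(and $0$ in the other coordinates)},\qquad y=(x(1),\dots,x(n)).$$
By (a), $\|T_0\|\le1+\kappa$. Also $\|T_0e_0\|_1=1$, so $\|T_0\|\ge1$. Put $T=T_0/\|T_0\|$ and $x_0=e_0$. Then $\|Tx_0\|=1/\|T_0\|\ge\frac1{1+\kappa}\ge1-\kappa>1-\eta$.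

**The functional.** This step produces the witness. For $A\in L(c_0,\ell_1)$ let $\Phi(A)=\sum_{i=1}^n\sum_{j=1}^{2n}\varphi_{ij}(Ae_i)_j$. Since $\varphi_{ij}=\frac1r\sum_lx_i(l)\omega_j(l)$,
$$\Phi(A)=\frac1r\sum_{l=1}^r\langle h^l,Ay^l\rangle,\qquad y^l=\sum_{i=1}^nx_i(l)e_i\in B_{c_0},\quad h^l=\sum_{j=1}^{2n}\omega_j(l)e_j\in B_{\ell_\infty},$$
so $|\Phi(A)|\le\|A\|$. For $i\ge1$ we have $(T_0e_i)_j=\frac1{2n}\cdot\frac1nk_{ij}$ for $j\le 2n$, so (c) gives $\Phi(T_0)=\frac1{2n^2}\sum_{i,j}\varphi_{ij}k_{ij}\ge\rho-\delta>0$. Dividing by $\|T_0\|\le1+\kappa$,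
$$\Phi(T)\ge\frac{\rho-\delta}{1+\kappa}.$$

**The competitors.** This step bounds $\Phi$ on all admissible $S$. Let $\|S\|=\|Sx_1\|=\|x_1\|=1$ and $\|x_1-e_0\|<\varepsilon_1$. By (b) and Lemma 1,
$$\Phi(S)\le\delta\sum_{i=1}^n\sum_j|(Se_i)_j|\le\frac\delta{1-\varepsilon_1}.$$
Hence by (3), $\|T-S\|\ge\Phi(T)-\Phi(S)\ge\varepsilon_2$, and no pair $(S,x_1)$ as in the statement exists. $\blacksquare$

Everything now rests on the Proposition.

## 5. The noise operator on the cube and its low-degree truncation

Read (c) as a statement about $R$: on average over $l$, it should send the vector of values $(x_i(l))_i$ of the $l$-th coordinate function to something like $\rho$ times $(\omega_j(l))_j$. Read (a): it should send everything bounded by $1$ to something essentially bounded by $1$. There is a classical operator on functions on the cube that does both exactly.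

Let $Q=\{-1,1\}^r$ with the uniform probability; $\mathbb E$ and $\|\cdot\|_2$ refer to it. For $I\subset\{1,\dots,r\}$ the *Walsh function* is $w_I(x)=\prod_{l\in I}x(l)$. The Walsh functions are an orthonormal basis of $L_2(Q)$: we have $w_Iw_J=w_{I\triangle J}$, and $\mathbb Ew_I=0$ unless $I=\emptyset$. Write $\hat f(I)=\mathbb E fw_I$. The *noise operator* multiplies the $I$-th coefficient by $\rho^{|I|}$. Its kernel is $\sum_I\rho^{|I|}w_I(x)w_I(\omega)=\prod_l(1+\rho x(l)\omega(l))$, which is nonnegative with mean one in $x$, so it maps $[-1,1]$-valued functions to $[-1,1]$-valued functions. It multiplies each coordinate function by $\rho$. We keep only odd $|I|$, so that the output is an odd function of $\omega$; this will allow us to use (1) with pairs $\pm\omega$.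

If we let $x_i$ and $\omega_j$ run over all of $Q$ and use this kernel, the rows have $\frac1n\sum_i|k_{ij}|\le1$, so $|Ry|\le1$ everywhere and $T_0$ attains its norm at $e_0$: no counterexample. And (b) fails, since $x_i=\omega_j$ occurs. We want to sample so few points that all correlations $\frac1r\langle x_i,\omega_j\rangle$ are small, which random points allow as long as their number is $e^{o(r)}$. To make such a sample faithful, we restrict the kernel to a space of small dimension. Fix an odd $k$ and put
$$V=\operatorname{span}\{w_I:|I|\text{ odd},\ |I|\le k\},\qquad d=\dim V\le(r+1)^k$$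
(a nonempty set of at most $k$ elements is the set of nonzero values of some map $\{1,\dots,k\}\to\{0,1,\dots,r\}$), and
$$K(x,\omega)=\sum_{|I|\text{ odd},\,|I|\le k}\rho^{|I|}w_I(x)w_I(\omega),\qquad (Uf)(\omega)=\mathbb E_x f(x)K(x,\omega)=\sum_{|I|\text{ odd},\,|I|\le k}\rho^{|I|}\hat f(I)w_I(\omega).$$
By Parseval, $\|Uf\|_2\le\|f\|_2$.

**Example ($r=3$, $k=1$).** Put $u_l=x(l)\omega(l)$. The full odd kernel is $\rho(u_1+u_2+u_3)+\rho^3u_1u_2u_3$. It equals $\pm(3\rho+\rho^3)$ at the two points $u=\pm(1,1,1)$ and $\pm(\rho-\rho^3)$ at the other six, so its $L_1$-norm is $\frac18\big(2(3\rho+\rho^3)+6(\rho-\rho^3)\big)=\frac12(3\rho-\rho^3)\le1$. The truncation $\rho(u_1+u_2+u_3)$ has $L_1$-norm $\frac18(6\rho+6\rho)=\frac32\rho$, which exceeds $1$ when $\rho>\frac23$. So truncation destroys the contraction property. For the majority function $f=\frac12(x(1)+x(2)+x(3))-\frac12x(1)x(2)x(3)$ the full odd operator gives $\frac12(3\rho-\rho^3)$ at $\omega=(1,1,1)$, while $Uf(1,1,1)=\frac32\rho$. But the error is the function $-\frac12\rho^3w_{\{1,2,3\}}$,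 whose $L_2$-norm is only $\frac12\rho^3$.

The last observation is general, and it is all that (a) needs: (a) is a condition on averages.

**Step 1: truncation costs at most $\rho^k$ in $L_2$.** We claim: *if $|f|\le1$ on $Q$, then $Uf=f'-f''$ with $|f'|\le1$ on $Q$ and $\|f''\|_2\le\rho^k$.* Let
$$f'(\omega)=\mathbb E_xf(x)\sum_{|I|\text{ odd}}\rho^{|I|}w_I(x)w_I(\omega)=\mathbb E_xf(x)\cdot\tfrac12\Big[\prod_l(1+\rho x(l)\omega(l))-\prod_l(1-\rho x(l)\omega(l))\Big].$$
The second equality holds because replacing $\rho$ by $-\rho$ in $\prod_l(1+\rho x(l)\omega(l))=\sum_I\rho^{|I|}w_I(x)w_I(\omega)$ changes the sign of exactly the odd terms. Both products are nonnegative with $x$-mean $1$, so the modulus of the bracket has $x$-mean at most $2$, and $|f'(\omega)|\le1$. The function $f''=f'-Uf$ equals $\sum_{|I|\text{ odd},\,|I|>k}\rho^{|I|}\hat f(I)w_I$, so $\|f''\|_2\le\rho^k\|f\|_2\le\rho^k$.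

## 6. Sampling polynomially many points

Now let $\rho,\kappa,\delta\in(0,1)$ be as in the Proposition. Put $\tau=\kappa/4$ and fix the odd number $k$ so that $\rho^k\le\kappa/4$. Let
$$\psi(s)=(|s|-1)^+,$$
the excess above $1$; it is $1$-Lipschitz with $\psi(0)=0$. Let $n=(r+1)^{k+1}$. Then $d/n\le1/(r+1)$, so the sample is much larger than the dimension of $V$, and still polynomial in $r$.

**Step 2: a good sample exists.** Let $x_1,\dots,x_n,\omega_1,\dots,\omega_n$ be independent and uniform in $Q$. The purpose of this step is to show that for large $r$ the following four events hold together with positive probability.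

* $\mathcal E_1$: $\big|\frac1n\sum_i|p(x_i)|-\mathbb E|p|\big|\le\tau\|p\|_2$ for all $p\in V$.
* $\mathcal E_2$: $\big|\frac1n\sum_{j\le n}\psi(p(\omega_j))-\mathbb E\psi(p)\big|\le\tau$ for all $p\in V$ with $\|p\|_2\le2$.
* $\mathcal E_3$: $|\langle x_i,\omega_j\rangle|\le\delta r$ for all $i,j\le n$.
* $\mathcal E_4$: $\Theta:=\frac1{n^2}\sum_{i,j\le n}\frac{\langle x_i,\omega_j\rangle}rK(x_i,\omega_j)\ge\rho-\delta$.

For $\mathcal E_1$ and $\mathcal E_2$ we need uniformity over an infinite set of functions, and use the contraction principle: Ledoux–Talagrand, *Probability in Banach Spaces*, Thm. 4.12. The case that we need has a short proof.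

**Lemma 2.** Let $\theta:\mathbb R\to\mathbb R$ be $1$-Lipschitz with $\theta(0)=0$, let $\mathcal A\subset\mathbb R^n$ be bounded with $0\in\mathcal A$, and let $\sigma_1,\dots,\sigma_n$ be independent random signs. Then
$$\mathbb E\sup_{t\in\mathcal A}\Big|\sum_i\sigma_i\theta(t_i)\Big|\le2\,\mathbb E\sup_{t\in\mathcal A}\Big|\sum_i\sigma_it_i\Big|.$$

**Proof.** First remove the modulus. Since $0\in\mathcal A$ and $\theta(0)=0$, both $\sup_t\sum\sigma_i\theta(t_i)$ and $\sup_t\big(-\sum\sigma_i\theta(t_i)\big)$ are nonnegative, so the supremum of the modulus is at most their sum. These two suprema have the same distribution, so the left side is at most $2\,\mathbb E\sup_t\sum_i\sigma_i\theta(t_i)$. It remains to show $\mathbb E\sup_t\sum_i\sigma_i\theta(t_i)\le\mathbb E\sup_t\sum_i\sigma_it_i$. We replace $\theta(t_i)$ by $t_i$ for one $i$ at a time. Freeze all signs but $\sigma_i$, and let $a(t)$ be the sum of the other terms. Then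
$$\begin{aligned}\sup_t\big(a(t)+\theta(t_i)\big)+\sup_s\big(a(s)-\theta(s_i)\big)&\le\sup_{t,s}\big(a(t)+a(s)+|t_i-s_i|\big)\\&=\sup_{t,s}\big(a(t)+a(s)+t_i-s_i\big)\\&=\sup_t\big(a(t)+t_i\big)+\sup_s\big(a(s)-s_i\big);\end{aligned}$$
the middle equality holds because we may exchange $t$ and $s$. Divide by $2$: this is the inequality between the expectations over $\sigma_i$. Average over the other signs, and go through $i=1,\dots,n$. $\blacksquare$

**Events $\mathcal E_1$ and $\mathcal E_2$.** Let $\theta=|\cdot|$ or $\theta=\psi$, let $B>0$, and let every supremum below be over $p\in V$ with $\|p\|_2\le B$. Let $x_i'$ be an independent copy of the sample. Since $\mathbb E\theta(p)=\mathbb E\theta(p(x_i'))$, moving the expectation over the copy outside the supremum gives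
$$\mathbb E\sup_p\Big|\frac1n\sum_i\theta(p(x_i))-\mathbb E\theta(p)\Big|\le\mathbb E\sup_p\Big|\frac1n\sum_i\big(\theta(p(x_i))-\theta(p(x_i'))\big)\Big|.$$
Exchanging $x_i$ and $x_i'$ for any set of indices $i$ does not change the joint distribution, so we may insert independent signs $\sigma_i$ before the differences; the triangle inequality then bounds the right side by $2\,\mathbb E\sup_p\big|\frac1n\sum_i\sigma_i\theta(p(x_i))\big|$. For fixed $x_i$, apply Lemma 2 to $\mathcal A=\{(p(x_i))_i:p\in V,\ \|p\|_2\le B\}$, which contains $0$. Altogether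
$$\mathbb E\sup_p\Big|\frac1n\sum_i\theta(p(x_i))-\mathbb E\theta(p)\Big|\le4\,\mathbb E\sup_p\Big|\frac1n\sum_i\sigma_ip(x_i)\Big|.$$
Write $p=\sum_Ia_Iw_I$ with $\|a\|_{\ell_2}=\|p\|_2\le B$. By Cauchy–Schwarz with its equality case, the last supremum is $B\big\|\frac1n\sum_i\sigma_i(w_I(x_i))_I\big\|_{\ell_2}$. The expected square of the $\ell_2$-norm is $\frac1{n^2}\sum_i\sum_Iw_I(x_i)^2=d/n$, since the signs are independent and $|w_I|=1$. Hence the right side is at most $4B\sqrt{d/n}$.

For $\mathcal E_1$ it is enough, by homogeneity, to take $\|p\|_2\le1$, that is, $B=1$; Markov's inequality shows that it fails with probability at most $4\sqrt{d/n}/\tau$. For $\mathcal E_2$ use the sample $\omega_j$ and $B=2$: it fails with probability at most $8\sqrt{d/n}/\tau$.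

**Event $\mathcal E_3$.** Each $\langle x_i,\omega_j\rangle$ is a sum of $r$ independent signs. By Hoeffding's inequality and a union bound over $n^2$ pairs, $\mathcal E_3$ fails with probability at most $2n^2e^{-\delta^2r/2}$.

**Event $\mathcal E_4$.** Put $Z_{ij}=\frac1r\langle x_i,\omega_j\rangle K(x_i,\omega_j)$. Then
$$\mathbb EZ_{ij}=\frac1r\sum_{l=1}^r\sum_{|I|\text{ odd},\,|I|\le k}\rho^{|I|}\,\mathbb E[x(l)w_I(x)]\,\mathbb E[\omega(l)w_I(\omega)]=\rho,$$
because only $I=\{l\}$ contributes, and it contributes $\rho$. Next, $\operatorname{Var}Z_{ij}\le\mathbb EZ_{ij}^2\le\mathbb EK^2=\sum_I\rho^{2|I|}\le d$, since $|\langle x_i,\omega_j\rangle|\le r$. The variables $Z_{ij}$ and $Z_{i'j'}$ are independent when $i\ne i'$ and $j\ne j'$; at most $2n^3$ ordered pairs of index pairs share an index, and for these the covariance is at most $d$. Hence $\operatorname{Var}\Theta\le2n^3d/n^4=2d/n$, and by Chebyshev $\mathcal E_4$ fails with probability at most $2d/(n\delta^2)$.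

Using $d/n\le1/(r+1)$ and $n=(r+1)^{k+1}$, the total probability of failure is at most
$$\frac{12}{\tau\sqrt{r+1}}+2(r+1)^{2k+2}e^{-\delta^2r/2}+\frac2{\delta^2(r+1)},$$
which is less than $1$ for large $r$, as $k,\tau,\delta$ are fixed. Fix such an $r$ and a realization for which $\mathcal E_1$–$\mathcal E_4$ all hold.

## 7. All vectors $y$ at once, by Hahn–Banach

For $y\in[-1,1]^n$ put $g(\omega)=\frac1n\sum_iy_iK(x_i,\omega)$, a function in $V$. We need its excess above $1$ to be small on the sample $\omega_1,\dots,\omega_n$.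

A direct attempt uses $|g(\omega)|\le\frac1n\sum_i|K(x_i,\omega)|\le\mathbb E|K(\cdot,\omega)|+\tau\|K(\cdot,\omega)\|_2$, by $\mathcal E_1$. This is useless: $\|K(\cdot,\omega)\|_2^2=\sum_I\rho^{2|I|}\ge\rho^2r$ is unbounded in $r$. The sampling error in $\mathcal E_1$ is small only relative to the $L_2$-norm, and the kernel has a large one. The way out is to use $\mathcal E_1$ not for the single function $K(\cdot,\omega)$ but for all $p\in V$, as a bound on a functional, and to dualize. The vector $y$ then becomes a function on all of $Q$ that is bounded by $1$, up to an error that is small in $L_2$, where $U$ is a contraction.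

**Step 3: for all $y\in[-1,1]^n$, $\ \frac1n\sum_{j\le n}\psi(g(\omega_j))\le\kappa$.** On $V$ consider the functional $\ell(p)=\frac1n\sum_iy_ip(x_i)$. By $\mathcal E_1$,
$$|\ell(p)|\le\frac1n\sum_i|p(x_i)|\le\mathbb E|p|+\tau\|p\|_2 .$$
The right side is the norm of $(p,\tau p)$ in $L_1(Q)\oplus_1L_2(Q)$. So $(p,\tau p)\mapsto\ell(p)$ is a functional of norm at most one on the subspace $\{(p,\tau p):p\in V\}$, and by Hahn–Banach it extends with norm at most one. The dual of $L_1(Q)\oplus_1L_2(Q)$ is $L_\infty(Q)\oplus_\infty L_2(Q)$, so the extension has the form $(u,v)\mapsto\mathbb E[uf_1]+\mathbb E[v\tilde f_2]$ with $|f_1|\le1$ and $\|\tilde f_2\|_2\le1$. Put $f_2=\tau\tilde f_2$. Then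
$$\ell(p)=\mathbb E[pf_1]+\mathbb E[pf_2]\quad(p\in V),\qquad|f_1|\le1,\quad\|f_2\|_2\le\tau .$$
Since $K(\cdot,\omega)\in V$ for each $\omega$,
$$g(\omega)=\ell(K(\cdot,\omega))=(Uf_1)(\omega)+(Uf_2)(\omega).$$
Write $Uf_1=f_1'-f_1''$ as in Step 1. As $\psi$ is $1$-Lipschitz and $\psi(f_1')=0$,
$$\mathbb E\psi(g)\le\mathbb E\psi(f_1')+\mathbb E|f_1''|+\mathbb E|Uf_2|\le0+\rho^k+\tau\le\frac\kappa2 .$$
Moreover $g\in V$ and $\|g\|_2\le\|f_1\|_2+\|f_2\|_2\le1+\tau\le2$. So $\mathcal E_2$ applies to $g$ and gives $\frac1n\sum_{j\le n}\psi(g(\omega_j))\le\frac\kappa2+\tau\le\kappa$.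

**Step 4: the matrix.** It remains to symmetrize the points $\omega_j$ and read off (a), (b), (c). Put $\omega_{n+j}=-\omega_j$ for $j\le n$, and $k_{ij}=K(x_i,\omega_j)$ for $j\le2n$.

(b): this is $\mathcal E_3$, since $\varphi_{i,n+j}=-\varphi_{ij}$.

(c): $K$ is odd in $\omega$, so $k_{i,n+j}=-k_{ij}$ and $k_{i,n+j}\varphi_{i,n+j}=k_{ij}\varphi_{ij}$. The quantity in (c) is therefore $\frac1{2n^2}\cdot2n^2\Theta=\Theta\ge\rho-\delta$ by $\mathcal E_4$.

(a): we have $(Ry)_j=g(\omega_j)$ and $(Ry)_{n+j}=-g(\omega_j)$ for $j\le n$. For $|t|\le1$, by (1) and Step 3,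
$$\frac1{2n}\sum_{j=1}^{2n}|t+(Ry)_j|=\frac1n\sum_{j\le n}\frac{|t+g(\omega_j)|+|t-g(\omega_j)|}2=\frac1n\sum_{j\le n}\max(|t|,|g(\omega_j)|)\le1+\frac1n\sum_{j\le n}\psi(g(\omega_j))\le1+\kappa .$$
This proves the Proposition, and with it Theorem 1: the real pair $(c_0,\ell_1)$ fails the BPBp. $\blacksquare$

## 8. The same matrix between $C_0(L)$ and $L_1(\mu)$

For a locally compact Hausdorff space $L$, $C_0(L)$ is the space of continuous real functions vanishing at infinity, with the sup norm; for instance $C_0(\mathbb N)=c_0$.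

**Theorem 2.** Let $L$ be an infinite locally compact Hausdorff space and let $L_1(\mu)$ be an infinite-dimensional real $L_1$-space. For all $\varepsilon_1,\varepsilon_2\in(0,1)$ and $\eta>0$ there are $T\in S_{L(C_0(L),L_1(\mu))}$ and $f_0\in S_{C_0(L)}$ with $\|Tf_0\|>1-\eta$ such that no $S\in S_{L(C_0(L),L_1(\mu))}$ and $f_1\in S_{C_0(L)}$ satisfy $\|Sf_1\|=1$, $\|f_1-f_0\|<\varepsilon_1$ and $\|S-T\|<\varepsilon_2$. In particular the real pair $(C_0(L),L_1(\mu))$ fails the BPBp.

**Proof.** Choose $\rho,\kappa,\delta$ as in Section 4, so that (3) holds, and take the objects of the Proposition.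

**Substitutes for the unit vectors.** This step finds bumps in $L$ and disjoint sets for $\mu$. Pick $n+1$ distinct points $t_0,\dots,t_n\in L$. As $L$ is Hausdorff, they have pairwise disjoint open neighborhoods $O_0,\dots,O_n$ (separate the points two by two and intersect). By Urysohn's lemma there are $g_i\in C_0(L)$ with compact support in $O_i$, $0\le g_i\le1$ and $g_i(t_i)=1$.

There are also pairwise disjoint sets $A_1,\dots,A_{2n}$ with $0<\mu(A_j)<\infty$. Suppose not; let $N<2n$ be the largest number of pairwise disjoint sets of finite positive measure, and $C_1,\dots,C_N$ such a family. No $C_j$ splits into two parts of positive measure, since that would give $N+1$ sets, so every integrable function is a.e. constant on each $C_j$. If $f\in L_1(\mu)$ were not zero a.e. outside $\bigcup_jC_j$, some set $\{|f|>1/m\}\setminus\bigcup_jC_j$ would have finite positive measure, again giving $N+1$ sets. So $L_1(\mu)$ is spanned by $1_{C_1},\dots,1_{C_N}$, a contradiction to infinite dimension.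

**The operator and the functional.** This step repeats Section 4. Put
$$T_0f=\frac1{2n}\sum_{j=1}^{2n}\big(f(t_0)+(Ry)_j\big)\frac{1_{A_j}}{\mu(A_j)},\quad y=(f(t_1),\dots,f(t_n)),\qquad T=T_0/\|T_0\|,\quad f_0=g_0 .$$
Then $\|T_0f\|=\frac1{2n}\sum_j|f(t_0)+(Ry)_j|\le1+\kappa$ for $\|f\|\le1$, by (a). Since $g_0(t_0)=1$ and $g_0(t_i)=0$ for $i\ge1$, also $\|T_0g_0\|=1$. So $1\le\|T_0\|\le1+\kappa$ and $\|Tf_0\|\ge\frac1{1+\kappa}>1-\eta$. Let
$$\Phi(A)=\frac1r\sum_{l=1}^r\int\Big(\sum_{j}\omega_j(l)1_{A_j}\Big)\,A\Big(\sum_{i=1}^nx_i(l)g_i\Big)d\mu=\int\sum_{i=1}^n\Big(\sum_j\varphi_{ij}1_{A_j}\Big)Ag_i\,d\mu .$$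
The $A_j$ are disjoint and the $g_i$ have disjoint supports, so the first form gives $|\Phi(A)|\le\|A\|$. Since $g_i(t_{i'})$ is $1$ if $i=i'$ and $0$ otherwise, $\int1_{A_j}T_0g_i\,d\mu=\frac{k_{ij}}{2n^2}$ for $i\ge1$. Hence $\Phi(T_0)=\frac1{2n^2}\sum\varphi_{ij}k_{ij}\ge\rho-\delta$ and $\Phi(T)\ge\frac{\rho-\delta}{1+\kappa}$.

**The competitors.** This step is Lemma 1 with integrals. Suppose $\|S\|=\|Sf_1\|=\|f_1\|=1$ and $\|f_1-f_0\|<\varepsilon_1$. Since $f_0=g_0$ vanishes on $O_1\cup\dots\cup O_n$, we have $|f_1|<\varepsilon_1$ there, so $\|f_1\pm(1-\varepsilon_1)\sum_{i=1}^n\theta_ig_i\|\le1$ for all signs $\theta$. Let $w=Sf_1$ and $z^\theta=(1-\varepsilon_1)\sum_{i=1}^n\theta_iSg_i$. Then $\|w\pm z^\theta\|\le1$, and by (1)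
$$\int\max(|w|,|z^\theta|)\,d\mu=\tfrac12\big(\|w+z^\theta\|+\|w-z^\theta\|\big)\le1=\int|w|\,d\mu ,$$
so $|z^\theta|\le|w|$ a.e. There are only $2^n$ sign vectors, so outside one null set this holds for all of them; choosing at each point the $\theta$ that matches the signs of the values of the $Sg_i$, we get $(1-\varepsilon_1)\sum_{i=1}^n|Sg_i|\le|w|$ a.e. By (b) and the disjointness of the $A_j$, $\big|\sum_j\varphi_{ij}1_{A_j}\big|\le\delta$, so
$$\Phi(S)\le\delta\int\sum_{i=1}^n|Sg_i|\,d\mu\le\frac{\delta}{1-\varepsilon_1}.$$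
By (3), $\|T-S\|\ge\Phi(T)-\Phi(S)\ge\varepsilon_2$. $\blacksquare$

## 9. Finite-dimensional pairs and a classification

**Non-uniformity in finite dimensions.** The operators of Section 4 use only the coordinates $0,\dots,n$ of $c_0$ and $1,\dots,2n$ of $\ell_1$, and the argument, including Lemma 1, applies verbatim to $L(\ell_\infty^{n+1},\ell_1^{2n})$. So for every $\varepsilon\in(0,1)$ there is no $\eta(\varepsilon)>0$ valid for all the pairs $(\ell_\infty^m,\ell_1^{m'})$ simultaneously. Each single pair has the BPBp, by the compactness argument of Section 1; the functions $\eta$ degenerate as the dimensions grow.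

Theorem 2 is the negative half of a classification. The positive half uses two published results, on which Theorems 1 and 2 do not depend.

**Corollary.** Let $L\ne\emptyset$ be locally compact Hausdorff and $L_1(\mu)\ne\{0\}$ real. Then $(C_0(L),L_1(\mu))$ has the BPBp if and only if $L$ is finite or $\dim L_1(\mu)<\infty$.

**Proof.** "Only if" is Theorem 2.

If $L$ is finite, then $C_0(L)=\ell_\infty^m$, and $(\ell_\infty^m,L_1(\mu))$ has the BPBp by M. D. Acosta and J. L. Dávila, *A basis of $\mathbb R^n$ with good isometric properties and some applications to denseness of norm attaining operators*, J. Funct. Anal. 279 (2020).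

Let $\dim L_1(\mu)<\infty$. Disjoint sets of finite positive measure have linearly independent indicators, so there is a largest finite number $N$ of them, and the argument in the proof of Theorem 2 shows that $L_1(\mu)$ is spanned by $1_{C_1},\dots,1_{C_N}$; normalizing these, $L_1(\mu)$ is isometric to $\ell_1^N$. Recall that $Y$ has *Lindenstrauss' property $\beta$* if there are $y_\alpha\in S_Y$, $f_\alpha\in S_{Y^*}$ and $0\le\lambda<1$ with $f_\alpha(y_\alpha)=1$, $|f_\beta(y_\alpha)|\le\lambda$ for $\alpha\ne\beta$, and $\|y\|=\sup_\alpha|f_\alpha(y)|$ for all $y$. For example, in $\ell_1^2$ take $f_1=(1,1)$, $f_2=(1,-1)$ and $y_\alpha=\frac12f_\alpha$: then $f_1(y_2)=f_2(y_1)=0$. In $\ell_1^N$, choose one representative $f_\alpha$ from each pair $\pm f$ of sign vectors in $\{-1,1\}^N$ and put $y_\alpha=f_\alpha/N$. The $f_\alpha$ are norming, $\|y_\alpha\|_1=f_\alpha(y_\alpha)=1$, and for $\alpha\ne\beta$ the vectors $f_\alpha,f_\beta$ agree in at least one coordinate and differ in at least one, so $|f_\beta(y_\alpha)|\le1-\frac2N$.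 Thus $\ell_1^N$ has property $\beta$. By M. D. Acosta, R. M. Aron, D. García and M. Maestre, *The Bishop–Phelps–Bollobás theorem for operators*, J. Funct. Anal. 254 (2008), $(X,Y)$ has the BPBp for every $X$ when $Y$ has property $\beta$. $\blacksquare$
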